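\title{Degrees and orders of indifference graphs:\\ a counterexample to the numerical monoid conjecture}

\begin{abstract}
An indifference graph has a finite multiset of real numbers as its vertices, two of them adjacent when they are within distance one, and the degree of a vertex counts the vertex itself. It was conjectured that whenever all degrees of such a graph lie in a numerical monoid, so does its order. We show that this is false: the points $0,0,1,\frac32,2,3,3$ have all degrees in $\langle 3,5\rangle$, which does not contain $7$. No counterexample has fewer vertices, and no other monoid fails at order $7$. We also prove that the order is always a signed sum of degrees of distinct vertices, that the vertex set of a bull-free indifference graph is a disjoint union of closed neighborhoods, and we determine for which monoids with at most two generators, or generated by an interval, the conjectured statement holds.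
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Take finitely many real numbers and count, for each of them, how many lie within distance one. The question of this paper is how far these local counts control the total number of points.

An \emph{indifference graph} $G$ has as its vertices the elements of a finite multiset of real numbers, and two vertices are adjacent, written $u\sim v$, when $|u-v|\le 1$. Repeated points are distinct vertices. Every vertex is adjacent to itself, and this loop contributes $1$ to its degree. Thus $\deg v=|N[v]|$, where the \emph{closed neighborhood} $N[v]$ consists of the vertices in the window $[v-1,v+1]$, including $v$. The \emph{order} $|G|$ is the number of vertices. An induced subgraph of an indifference graph is the indifference graph of a sub-multiset.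

A \emph{numerical monoid} is a subset $S$ of $\mathbb{N}_0=\{0,1,2,\dots\}$ that contains $0$ and is closed under addition. The complement of $S$ is not required to be finite, so $g\mathbb{N}_0=\{gk:k\in\mathbb{N}_0\}$ is a numerical monoid for every $g\in\mathbb{N}_0$. We write $\langle a_1,\dots,a_k\rangle$ for the set of all combinations of $a_1,\dots,a_k$ with coefficients in $\mathbb{N}_0$, which is the smallest numerical monoid containing these numbers. A \emph{gap} of $S$ is an element of $\mathbb{N}_0\setminus S$. A graph $G$ \emph{violates} $S$ if all degrees of $G$ lie in $S$ but $|G|\notin S$, and otherwise $G$ \emph{respects} $S$. We call $S$ \emph{universal} if every indifference graph respects it.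

A known result (Balof/Pinchasi) says that $2\mathbb{N}_0$ is universal. The following extension was conjectured in \cite[Conjecture 1.1]{IGNMC}:
\begin{quote}
\emph{Every indifference graph respects every numerical monoid.}
\end{quote}
The monoid $\langle \deg v: v\in G\rangle$ is contained in every monoid that contains the degrees of $G$, so $G$ respects every numerical monoid exactly when $|G|\in\langle \deg v:v\in G\rangle$. The conjecture therefore says that the order of an indifference graph is a sum of degrees, with repetitions allowed.

The simplest graphs support this, and for a geometric reason. Call a partition of the vertex set into closed neighborhoods a \emph{tiling} of $G$. A tiling writes $|G|$ as the sum of the degrees of the centers. If all points lie within distance one of each other, a single neighborhood is a tiling. For the path on the points $1,2,\dots,n$, the neighborhoods of $2,5,8,\dots$ tile when $3\mid n$, and those of $1,4,7,\dots$ tile otherwise. In general the neighborhoods are windows that move from left to right with their centers, and one expects to be able to lay them end to end. This can fail, and the conjecture fails with it.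

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] The indifference graph on the multiset $\{0,0,1,\frac32,2,3,3\}$ violates $\langle 3,5\rangle$. In particular the conjecture is false.
\item[(b)] If an indifference graph $G$ violates a numerical monoid $S$, then $|G|\ge 7$, and if $|G|=7$, then $S=\langle 3,5\rangle$.
\end{enumerate}
\end{theorem}

Once subtraction is allowed the statement becomes true, and each vertex is needed at most once. This extends the Balof/Pinchasi result from $2\mathbb{N}_0$ to all $g\mathbb{N}_0$.

\begin{theorem}\label{thm:signed}
For every indifference graph $G$ of order $n\ge1$ there are numbers $\varepsilon_v\in\{-1,0,1\}$ with $n=\sum_{v\in G}\varepsilon_v\deg v$. Hence $g\mathbb{N}_0$ is universal for every $g\in\mathbb{N}_0$.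
\end{theorem}

On the side of graphs the failure has a single cause. The \emph{bull} is the graph on five vertices $T,P,M,Q,W$ in which $P,M,Q$ form a triangle and the only other edges are $TP$ and $QW$; loops are ignored when we speak of an induced bull. It is the indifference graph of the points $0,1,\frac32,2,3$, in this order, and the graph of Theorem~\ref{thm:main}(a) is the bull with $T$ and $W$ doubled. A \emph{reweighting} of an indifference graph $G$ is obtained by choosing an integer $\mu(v)\ge0$ for each vertex $v$ and replacing $v$ by $\mu(v)$ copies at the same point, so that $v$ is deleted when $\mu(v)=0$.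

\begin{theorem}\label{thm:bullfree}
Let $G$ be an indifference graph with no induced bull. Then the vertex set of $G$ is a disjoint union of closed neighborhoods. Hence $|G|$ is a sum of degrees of $G$, and $G$ respects every numerical monoid.
\end{theorem}

\begin{corollary}\label{cor:bull}
For an indifference graph $G$ the following are equivalent:
\begin{enumerate}
\item[(a)] every reweighting of $G$ respects every numerical monoid;
\item[(b)] $G$ has no induced bull.
\end{enumerate}
\end{corollary}

On the side of monoids we decide universality in two families. We do not classify all universal monoids.

\begin{theorem}\label{thm:twogen}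
Let $S=\langle ga,gb\rangle$ with $g\ge1$, $1\le a<b$ and $\gcd(a,b)=1$. Then $S$ is universal if and only if $a\le 2$ or $(a,b)=(3,4)$.
\end{theorem}

\begin{theorem}\label{thm:interval}
Let $a,d\ge1$. The monoid $\langle a,a+1,\dots,a+d\rangle$ is universal if and only if $2d\ge a-1$.
\end{theorem}

A monoid with two distinct positive generators has the form in Theorem~\ref{thm:twogen}, with $g$ their greatest common divisor, and a monoid with fewer generators is some $g\mathbb{N}_0$. So Theorems~\ref{thm:signed} and~\ref{thm:twogen} settle all numerical monoids with at most two generators.

\section{The seven-point graph and its arc diagram}\label{sec:arcs}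

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
The closed neighborhoods are as follows.
\begin{center}
\begin{tabular}{c|c|c}
vertex & points within distance one & degree\\ \hline
$0$ (either copy) & $0,0,1$ & $3$\\
$1$ & $0,0,1,\frac32,2$ & $5$\\
$\frac32$ & $1,\frac32,2$ & $3$\\
$2$ & $1,\frac32,2,3,3$ & $5$\\
$3$ (either copy) & $2,3,3$ & $3$
\end{tabular}
\end{center}
All degrees lie in $\langle3,5\rangle$. The sums of at most two generators are $0,3,5,6,8,10$, and a sum of three or more is at least $9$. So the order $7$ is not in $\langle 3,5\rangle$.
\end{proof}

Repeated points are not essential: the set $\{0,\,0.1,\,1,\,1.5,\,2,\,2.9,\,3\}$ has the degrees $3,3,5,3,5,3,3$, in this order.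

The table also shows what replaces a tiling. The neighborhoods of $1$ and $2$ cover all vertices and overlap exactly in the neighborhood of $\frac32$, so that $7=5-3+5$. The order is a combination of degrees, but with a minus sign, and a monoid need not contain such a combination. To see when the minus sign is forced, we encode all neighborhoods in one diagram.

Let $G$ have order $n\ge1$. Sort its points as $x_1\le\dots\le x_n$ and name the vertices $1,\dots,n$ accordingly. From now on $[p,q]$ denotes the set of integers from $p$ to $q$, and $[p,q)$ omits $q$. With
\[
l(i)=\min\{j:x_j\ge x_i-1\},\qquad r(i)=\max\{j:x_j\le x_i+1\},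
\]
we have $N[i]=[l(i),r(i)]$ and $l(i)\le i\le r(i)$. The functions $l$ and $r$ depend only on the sorted sequence, not on how ties are broken. If $i<k<j$ and $i\sim j$, then $i,k,j$ are pairwise adjacent, because $x_i\le x_k\le x_j\le x_i+1$.

Laying neighborhoods end to end means that one stops at the place where the next one starts, so the objects to record are the places between consecutive vertices. The \emph{arc diagram} $D(G)$ is the directed multigraph with nodes $0,1,\dots,n$, where node $p$ stands for the cut between the vertices $p$ and $p+1$, and with one arc
\[
l(i)-1\;\longrightarrow\; r(i)
\]
for each vertex $i$. This arc points to the right, passes over the vertices of $N[i]$, and has length $r(i)-l(i)+1=\deg i$.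

\begin{lemma}\label{lem:tiling}
The graph $G$ has a tiling if and only if $D(G)$ has a directed path from $0$ to $n$.
\end{lemma}

\begin{proof}
A directed path $0=p_0\to p_1\to\dots\to p_k=n$ has $p_0<p_1<\dots<p_k$, and the intervals $[p_{t-1}+1,p_t]$ are closed neighborhoods that partition $[1,n]$. Conversely, the parts of a tiling are intervals that partition $[1,n]$. Listed from left to right, each starts just after the previous one ends, so their arcs form such a path.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3,>=stealth]
\draw[gray] (0,0)--(7,0);
\foreach \x in {0.5,1.5,2.5,3.5,4.5,5.5,6.5} \fill (\x,0) circle (1.6pt);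
\foreach \x in {1,2,4,6,7} \node[circle,draw,fill=white,inner sep=2pt] (n\x) at (\x,0) {\small $\x$};
\foreach \x in {0,3,5} \node[circle,draw,fill=gray!35,inner sep=2pt] (n\x) at (\x,0) {\small $\x$};
\draw[->,very thick] (n0) to[bend left=40] node[above] {\small $5$} (n5);
\draw[->,very thick] (n2) to[bend left=40] node[above] {\small $5$} (n7);
\draw[->,very thick] (n2) to[bend right=45] node[below] {\small $3$} (n5);
\draw[->] (n0) to[bend right=45] node[below] {\small $3$ (twice)} (n3);
\draw[->] (n4) to[bend right=45] node[below] {\small $3$ (twice)} (n7);
\end{tikzpicture}
\caption{The arc diagram of the graph on $0,0,1,\frac32,2,3,3$. The black dots are the seven vertices in increasing order and the circled nodes are the cuts between them. Each arc passes over one closed neighborhood and is labeled by its length, which is the degree. Only the shaded nodes can be reached from $0$ along the arrows. The bold arcs join $0$ to $7$ with one step backward, which gives $7=5-3+5$.}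
\label{fig:arcs}
\end{figure}

\begin{example}\label{ex:seven}
For the seven-point graph the neighborhoods are $[1,3]$, $[1,3]$, $[1,5]$, $[3,5]$, $[3,7]$, $[5,7]$, $[5,7]$, so the arcs are $0\to3$ (twice), $0\to5$, $2\to5$, $2\to7$ and $4\to7$ (twice); see Figure~\ref{fig:arcs}. From $0$ one reaches $3$ and $5$, and no arc leaves either node, so there is no tiling. If directions are ignored, the path $0\to5\leftarrow2\to7$ joins $0$ to $7$.
\end{example}

The example shows both structural theorems. Theorem~\ref{thm:signed} will follow because an undirected path from $0$ to $n$ always exists, and Theorem~\ref{thm:bullfree} says that a directed one exists unless there is a bull. In both proofs we assume that the path is missing, take the set $A$ of nodes that can be reached from $0$, and study the vertices that sit between a node in $A$ and a node outside $A$. For any set $A\subseteq[0,n]$ with indicator function $\mathbf{1}_A$, put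
\[
y_j=\mathbf{1}_A(j)-\mathbf{1}_A(j-1)\in\{-1,0,1\}\qquad(1\le j\le n),
\]
and call the vertices $j$ with $y_j\ne0$ the \emph{boundary vertices} of $A$. Because neighborhoods are intervals, the sums telescope:
\begin{equation}\label{eq:telescope}
\sum_{j\in N[i]}y_j=\mathbf{1}_A(r(i))-\mathbf{1}_A(l(i)-1),\qquad \sum_{j=1}^n y_j=\mathbf{1}_A(n)-\mathbf{1}_A(0).
\end{equation}
The first sum compares $A$ at the head and at the tail of the arc of $i$.

\section{Signed sums of degrees}\label{sec:signed}

In a finite simple graph $H$ with a loop added at each vertex and with $e$ edges that are not loops, each loop contributes $1$ and each other edge contributes $2$ to the sum of the degrees: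
\begin{equation}\label{eq:handshake}
\sum_{v\in H}\deg v=|H|+2e .
\end{equation}
So if all degrees of $H$ are even, then $|H|$ is even. The proof below applies this to a well-chosen induced subgraph of $G$.

\begin{proof}[Proof of Theorem~\ref{thm:signed}]
Ignore the directions in $D(G)$ and let $A$ be the connected component of the node $0$. Suppose that $n\notin A$, and let $Y$ be the set of boundary vertices of $A$. Every arc has both ends in $A$ or neither, so the first sum in \eqref{eq:telescope} is $0$ for every $i$. Its nonzero terms are $|N[i]\cap Y|$ numbers $\pm1$, so $|N[i]\cap Y|$ is even. The second sum in \eqref{eq:telescope} is $-1$, so $|Y|$ is odd. In the subgraph induced on $Y$ the vertex $i$ has degree $|N[i]\cap Y|$. This subgraph has even degrees and odd order, which contradicts \eqref{eq:handshake}.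

Hence $n\in A$, and there is an undirected path from $0$ to $n$ that repeats no node, and therefore no arc. Put $\varepsilon_i=1$ if the path traverses the arc of $i$ forward, $\varepsilon_i=-1$ if it traverses it backward, and $\varepsilon_i=0$ if it does not use it. The step along the arc of $i$ changes the position by $\varepsilon_i\deg i$, and the total change is $n$.

Now let all degrees of an indifference graph lie in $g\mathbb{N}_0$. If the graph is empty, its order is $0\in g\mathbb{N}_0$. Otherwise $g\ge1$, since degrees are positive, and $g$ divides $\sum_i\varepsilon_i\deg i=n$.
\end{proof}

\begin{remark}\label{rem:c4}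
Identity \eqref{eq:handshake} holds for all graphs, and the line enters only through the telescoping \eqref{eq:telescope}. It cannot be dropped: the $4$-cycle with a loop at each vertex has all degrees $3$ and order $4$, so it violates $3\mathbb{N}_0$.
\end{remark}

\section{Bull-free graphs}\label{sec:bull}

By Lemma~\ref{lem:tiling} we must show that if $n$ cannot be reached from $0$ along the arrows of $D(G)$, then $G$ contains a bull. The hypothesis is global and the conclusion concerns five vertices. We bridge this in two reductions. The first passes to an induced subgraph in which parity alone explains why the last node is out of reach. The second shrinks that subgraph until its first few neighborhoods are forced.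

Call an indifference graph with sorted vertices $1,\dots,N$ \emph{blocked} if $N$ is odd and no vertex $i$ has both $l(i)$ and $r(i)$ odd. In the arc diagram this says that no arc leads from an even node to an odd node, so from $0$ only even nodes can be reached, and $N$ is not among them. A single vertex has $l(1)=r(1)=1$, so a blocked graph has $N\ge3$. The bull, with $T,P,M,Q,W$ as $1,\dots,5$, has the neighborhoods $[1,2]$, $[1,4]$, $[2,4]$, $[2,5]$, $[4,5]$ and is blocked.

\begin{lemma}\label{lem:blocked}
An indifference graph $G$ of order $n\ge1$ without a tiling has a blocked induced subgraph.
\end{lemma}

\begin{proof}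
Let $A$ be the set of nodes reachable from $0$ by directed paths in $D(G)$. Then $0\in A$, and $n\notin A$ by Lemma~\ref{lem:tiling}. Let $c_1<\dots<c_N$ be the boundary vertices of $A$. They mark the places where the $0$--$1$ sequence $\mathbf{1}_A(0),\dots,\mathbf{1}_A(n)$ changes. This sequence starts with $1$ and ends with $0$, so its changes alternate between $-1$ and $+1$, and both the first and the last are $-1$. Thus $N$ is odd and $y_{c_t}=(-1)^t$.

If the tail of an arc lies in $A$, so does its head. By \eqref{eq:telescope}, $\sum_{j\in N[i]}y_j\ge0$ for every vertex $i$. Let $B$ be the subgraph induced on $c_1,\dots,c_N$, with $c_t$ renamed $t$. Since $N[c_t]$ is an interval, it meets the boundary vertices in $\{c_a,\dots,c_b\}$ for some $a\le t\le b$, and $a,b$ are the values of $l,r$ at $t$ in $B$. Then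
\[
0\le\sum_{j\in N[c_t]}y_j=\sum_{s=a}^b(-1)^s .
\]
If $a$ and $b$ were both odd, the right side would be $-1$. So $B$ is blocked.
\end{proof}

In Example~\ref{ex:seven} we have $A=\{0,3,5\}$ and $(y_1,\dots,y_7)=(-1,0,1,-1,1,-1,0)$. The boundary vertices $1,3,4,5,6$ are the points $0,1,\frac32,2,3$, so there the lemma returns the bull at once. In general the blocked subgraph is larger and must be cut down. Being blocked is a condition on parities of labels, and deleting two consecutive vertices preserves the parity of every remaining label. Such a deletion can do harm only to a neighborhood that contains exactly one of the two vertices.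

\begin{lemma}\label{lem:pair}
Let $B$ be blocked on $1,\dots,N$, let $1\le j<N$, and suppose that the graph $B'$ obtained by deleting $j$ and $j+1$ is not blocked.
\begin{enumerate}
\item[(a)] If $j$ is odd, there is a vertex $w\ge j+2$ with $l(w)=j+1$.
\item[(b)] If $j$ is even, there is a vertex $v\le j-1$ with $r(v)=j$.
\end{enumerate}
\end{lemma}

\begin{proof}
In $B'$ the vertices below $j$ keep their labels, and a vertex $k\ge j+2$ gets the label $k-2$. Let $i\notin\{j,j+1\}$, and let $l'$ and $r'$ be the labels in $B'$ of the first and the last neighbor of $i$ in $B'$. If $l(i)\notin\{j,j+1\}$, the vertex $l(i)$ survives and is still the first neighbor, so $l'\equiv l(i)\pmod 2$; the same holds for $r$. If $l(i)\in\{j,j+1\}$, then $i\ge l(i)\ge j$ forces $i\ge j+2$, so $j+2\in[l(i),i]\subseteq N[i]$ is the new first neighbor and $l'=j$. If $r(i)\in\{j,j+1\}$, then $i\le r(i)\le j+1$ forces $i\le j-1$, so $j-1\in[i,r(i)]\subseteq N[i]$ is the new last neighbor and $r'=j-1$. The four cases are: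
\begin{center}
\begin{tabular}{c|c|c|c}
old end & position of $i$ & new end & parity\\ \hline
$l(i)=j$ & $i\ge j+2$ & $l'=j$ & kept\\
$l(i)=j+1$ & $i\ge j+2$ & $l'=j$ & changed\\
$r(i)=j+1$ & $i\le j-1$ & $r'=j-1$ & kept\\
$r(i)=j$ & $i\le j-1$ & $r'=j-1$ & changed
\end{tabular}
\end{center}
The order $N-2$ of $B'$ is odd and $B'$ is not blocked, so some surviving $i$ has $l'$ and $r'$ both odd. Since $l(i)$ and $r(i)$ are not both odd, one end of $i$ changed from even to odd. If $j$ is odd, the fourth row produces the even value $j-1$, so the change is that of the second row, and $w=i$ gives (a). If $j$ is even, the second row produces the even value $j$, so the change is that of the fourth row, and $v=i$ gives (b).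
\end{proof}

\begin{lemma}\label{lem:findbull}
Every blocked graph has an induced bull.
\end{lemma}

\begin{proof}
Among the blocked induced subgraphs of the given graph choose one, $B$, of least order $N$, with vertices $1,\dots,N$. Deleting two consecutive vertices never leaves a blocked graph, so Lemma~\ref{lem:pair} applies to every $j$ with $1\le j<N$. Three values of $j$ suffice, and $j=1,2$ are allowed because $N\ge3$.

For $j=2$ we get $v\le1$ with $r(v)=2$. So $N[1]=[1,2]$, and in particular $l(2)=1$.

For $j=1$ we get $w\ge3$ with $l(w)=2$. Then $w\sim2$, so $r(2)\ge3$. As $l(2)=1$ is odd and $B$ is blocked, $r(2)$ is even, so $r(2)\ge4$. Thus $2\sim4$, and $2,3,4$ are pairwise adjacent. Also $N\ge4$, hence $N\ge5$ since $N$ is odd, and $j=3$ is allowed.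

For $j=3$ we get $x\ge5$ with $l(x)=4$. So $x$ is adjacent to $4$ and to none of $1,2,3$.

Among $1,2,3,4,x$ the vertices $2,3,4$ form a triangle, $1$ is adjacent only to $2$, and $x$ is adjacent only to $4$. This is an induced bull with $(T,P,M,Q,W)=(1,2,3,4,x)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bullfree}]
The empty graph is tiled by the empty family and has order $0$. If $|G|\ge1$ and $G$ had no tiling, Lemmas~\ref{lem:blocked} and~\ref{lem:findbull} would give an induced bull. So $G$ has a tiling, $|G|$ is the sum of the degrees of the centers of its parts, and this sum lies in every monoid that contains all degrees.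
\end{proof}

Both hypotheses are needed for the tiling. The bull is blocked, so it has none. The $4$-cycle of Remark~\ref{rem:c4} is bull-free, but its four vertices cannot be partitioned into neighborhoods of size $3$. On the other hand, a graph can respect every monoid without having a tiling: the bull has degrees $2,4,3,4,2$ and order $5=2+3$. Such a numerical coincidence need not survive a change of multiplicities, and this is why the converse is stated for reweightings.

\begin{proof}[Proof of Corollary~\ref{cor:bull}]
(a)$\Rightarrow$(b). If $G$ has an induced bull, give $T,P,M,Q,W$ the multiplicities $2,1,1,1,2$ and all other vertices the multiplicity $0$. Copies of one vertex are adjacent to each other, and copies of different vertices are adjacent exactly when the originals are. So this reweighting is isomorphic to the graph of Theorem~\ref{thm:main}(a), and it violates $\langle3,5\rangle$.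

(b)$\Rightarrow$(a). Suppose that a reweighting $G'$ of $G$ has an induced bull. Two copies of one vertex have the same closed neighborhood in every induced subgraph of $G'$ that contains both. The five closed neighborhoods in a bull, listed before Lemma~\ref{lem:blocked}, are distinct. So the five vertices are copies of five different vertices of $G$, and these induce a bull in $G$. Hence under (b) every reweighting is bull-free, and Theorem~\ref{thm:bullfree} applies to it.
\end{proof}

\section{Which gaps can be orders of counterexamples}\label{sec:tests}

We now fix the monoid $S$ and ask for which gaps $n$ some graph of order $n$ violates $S$. We give two necessary conditions and one sufficient condition. The necessary conditions say that $n$ is not small compared with the degrees and that divisibility does not already exclude it. By convention $\gcd\emptyset=0$.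

\begin{proposition}\label{prop:necessary}
Let $S\ne\{0\}$ have least positive element $m$. If an indifference graph of order $n$ violates $S$, then $n>2m$ and $\gcd(S\cap[1,n))$ divides $n$. Consequently, if every gap $n$ of $S$ satisfies $n<2m$ or $\gcd(S\cap[1,n))\nmid n$, then $S$ is universal.
\end{proposition}

\begin{proof}
We have $n\ge1$ because $0\in S$. The degrees lie in $S\cap[1,n]$, and $n\notin S$, so they lie in $S\cap[1,n)$. The gcd of this set divides every degree, hence it divides $n$ by Theorem~\ref{thm:signed}.

If a vertex $k$ lay in both $N[1]$ and $N[n]$, the interval $N[k]$ would contain $1$ and $n$, and then $n=\deg k\in S$. So $N[1]$ and $N[n]$ are disjoint, and $n\ge\deg 1+\deg n\ge2m$. Since $2m\in S$ and $n\notin S$, we get $n>2m$. The last sentence follows, because the order of a violating graph is a gap.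
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $n=|G|$. The monoid $\{0\}=0\cdot\mathbb{N}_0$ is universal by Theorem~\ref{thm:signed}, so $S$ has a least positive element $m$. If $m=1$, then $S=\mathbb{N}_0$, which has no gaps. Suppose $m=2$. Then $S$ contains all even numbers, so $n$ is odd. An odd degree $d\le n$ would give $n=d+(n-d)\in S$, since $n-d$ is even. So all degrees are even, and Theorem~\ref{thm:signed} makes $n$ even, a contradiction. Hence $m\ge3$, and $n>2m\ge6$ by Proposition~\ref{prop:necessary}.

Let $n=7$. Then $3\le m<\frac72$, so $m=3$. We have $4\notin S$, since otherwise $7=3+4\in S$. So none of $1,2,4,7$ is in $S$, and all degrees lie in $\{3,5,6\}$. They are not all divisible by $3$, by Theorem~\ref{thm:signed}, so some degree is $5$ and $\langle3,5\rangle\subseteq S$. The monoid $\langle3,5\rangle$ contains $0,3,5,6$ and $8,9,10$, hence every integer from $8$ on. So it contains every element of $\mathbb{N}_0$ other than $1,2,4,7$, and $S=\langle3,5\rangle$.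
\end{proof}

For the sufficient condition we reweight the bull. Whatever the multiplicities, $N[P]\cup N[Q]$ is the whole vertex set and $N[P]\cap N[Q]=N[M]$, so the order is $\deg P-\deg M+\deg Q$. With symmetric multiplicities, $\deg M=s$, $\deg P=\deg Q=t$ and the order $n=2t-s$ form an arithmetic progression. A violation needs the first two terms in $S$, the third outside $S$, and room for the degree $h$ of the two ends.

\begin{lemma}\label{lem:progression}
Let $S$ be a numerical monoid and let $h,s,t\in S$ satisfy $0<t-s<h$. If $n=2t-s$ satisfies $n>2h$ and $n\notin S$, then some indifference graph of order $n$ violates $S$.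
\end{lemma}

\begin{proof}
Put $\alpha=t-s$, so that $t=n-\alpha$ and $s=n-2\alpha$. Give the points $0,1,\frac32,2,3$ the multiplicities
\[
\alpha,\quad h-\alpha,\quad n-2h,\quad h-\alpha,\quad \alpha .
\]
They are positive because $0<\alpha<h$ and $n>2h$, and they add up to $n$. A vertex at $0$ is adjacent to the vertices at $0$ and $1$ and has degree $\alpha+(h-\alpha)=h$. A vertex at $1$ misses only the $\alpha$ vertices at $3$ and has degree $n-\alpha=t$. A vertex at $\frac32$ misses the vertices at $0$ and at $3$ and has degree $n-2\alpha=s$. The reflection $x\mapsto3-x$ preserves the multiset, so the vertices at $2$ and $3$ have degrees $t$ and $h$. All degrees lie in $S$, and $n$ does not.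
\end{proof}

The graph of Theorem~\ref{thm:main}(a) is the case $(h,s,t)=(3,3,5)$. The condition $n>2h$ is easiest to meet when $h$ is small and matches Proposition~\ref{prop:necessary} when $h=m$, so below $h$ is always the least positive element of the monoid.

\section{Two families of monoids}\label{sec:families}

In both families the two tests leave no case open: either every gap is excluded by Proposition~\ref{prop:necessary}, or Lemma~\ref{lem:progression} applies to some gap. We begin with the intervals, where the progression has difference $1$.

\begin{proof}[Proof of Theorem~\ref{thm:interval}]
The sums of exactly $k$ generators fill the interval $[ka,k(a+d)]$: start from $a+\dots+a$ and raise one summand by $1$ at a time until all equal $a+d$. So $S=\bigcup_{k\ge0}[ka,k(a+d)]$, and $m=a$.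

Let $2d\ge a-1$. For $k\ge2$ we have $kd+1\ge a$, that is, $k(a+d)+1\ge(k+1)a$, so no integer lies strictly between the $k$th interval and the next. Hence $S$ contains every integer from $2a$ on, all gaps are less than $2m$, and $S$ is universal by Proposition~\ref{prop:necessary}.

Let $2d<a-1$ and put $n=2(a+d)+1$. Then $2(a+d)<n<3a$. The intervals with $k\le2$ end at or before $2(a+d)$, and those with $k\ge3$ start at or after $3a$, so $n\notin S$. Since $d\ge1$, both $s=n-2$ and $t=n-1$ lie in $[2a,2a+2d]\subseteq S$. With $h=a$ we have $t-s=1<a$, $2t-s=n$ and $n>2a$, so Lemma~\ref{lem:progression} gives a graph that violates $S$.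
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twogen}]
Put $S_0=\langle a,b\rangle$, so that $S=\{gk:k\in S_0\}$. The least positive elements of $S_0$ and $S$ are $a$ and $ga$.

\emph{Universal cases.} We check the criterion of Proposition~\ref{prop:necessary} for a gap $n$ of $S$. If $g\nmid n$, then $\gcd(S\cap[1,n))$ is a multiple of $g$, possibly $0$, and does not divide $n$. If $n=gn_0$, then $n_0$ is a gap of $S_0$, the inequality $n<2ga$ is equivalent to $n_0<2a$, and $\gcd(S\cap[1,n))=g\cdot\gcd(S_0\cap[1,n_0))$ divides $n$ exactly when $\gcd(S_0\cap[1,n_0))$ divides $n_0$. So it suffices to check the criterion for $S_0$.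

For $a=1$ there are no gaps. For $a=2$ the number $b$ is odd, and $S_0$ consists of the even numbers and the odd numbers from $b$ on. A gap $n_0$ is odd and less than $b$, so $S_0\cap[1,n_0)$ contains only even numbers; its gcd is even, possibly $0$, and does not divide $n_0$. For $(a,b)=(3,4)$ the monoid contains $6,7,8$ and hence every integer from $6$ on, so all gaps are less than $2a=6$.

\emph{The other cases.} Let $a\ge3$ and $(a,b)\ne(3,4)$. If $G$ violates $S_0$, replace every vertex by $g$ copies. This multiplies all degrees and the order by $g$, and $g|G|\notin S$ because $|G|\notin S_0$, so the new graph violates $S$. It therefore suffices to violate $S_0$, and we apply Lemma~\ref{lem:progression} with $h=a$. We need $s<t$ in $S_0$ at distance less than $a$ with $2t-s$ a gap above $2a$. Gaps are detected by coprimality: if $a$ divides $cb$, then $a$ divides $c$. In particular $2b\ne3a$, since $2b=3a$ would give $a\mid2$.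

\emph{Case $2b>3a$.} The first pair to try is $t=b$ together with the largest multiple of $a$ below it. Let $j=\lfloor b/a\rfloor\ge1$ and $s=ja$. Since $a\nmid b$, we have $0<t-s<a$, and $n=2b-ja$. If $j=1$, then $n=2b-a>2a$, and this is where $2b>3a$ is used. If $j\ge2$, then $n>b>2a$. Suppose $n=xa+yb$ with $x,y\in\mathbb{N}_0$. Then $(2-y)b=(x+j)a>0$, so $2-y\in\{1,2\}$ and $a\mid2-y$, which is impossible for $a\ge3$. So $n\notin S_0$.

\emph{Case $2b<3a$, $a\ge5$.} Now $j=1$ and $2b-a<2a$ is too small, so we double the pair: $s=2a$ and $t=2b$. Then $0<t-s=2b-2a<a$, precisely because $2b<3a$, and $n=4b-2a>2a$ because $b>a$. Suppose $n=xa+yb$ with $x,y\in\mathbb{N}_0$. Then $(4-y)b=(x+2)a>0$, so $1\le4-y\le4$ and $a\mid4-y$, which is impossible for $a\ge5$. So $n\notin S_0$.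

\emph{Case $2b<3a$, $a=4$.} Here $4<b<6$, so $b=5$. The doubled pair gives $n=12\in S_0$ and is of no use. Take $s=9=4+5$ and $t=10=5+5$ instead, with $t-s=1<4$ and $n=11>8$. None of $11$, $11-5$, $11-10$ is a multiple of $4$, so $11\notin\langle4,5\rangle$.

\emph{Case $2b<3a$, $a=3$.} Here $3<b<\frac92$, so $b=4$, which is excluded.
\end{proof}

\begin{thebibliography}{1}
\bibitem{IGNMC} \emph{The Indifference Graph Numerical Monoid Conjecture}, \texttt{https://vadim.sdsu.edu/hp2.pdf}.
\end{thebibliography}
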